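# Unlabelled growth constants of minor-closed classes

## 1. Counting forests of caterpillars

A *caterpillar* is a tree that becomes a path (possibly a single vertex, possibly nothing) when all its leaves are deleted. Let us count, up to isomorphism, the caterpillars on $n$ vertices; call their number $c_n$. Clearly $c_1=c_2=1$.

Let $n\ge 3$. Deleting the leaves leaves a path $v_1v_2\cdots v_k$ with $k\ge1$, the spine. Put $p_i=1+(\text{number of leaves attached to }v_i)$. Then $p_1+\dots+p_k=n$. If $k\ge2$, then $p_1,p_k\ge2$, since otherwise $v_1$ or $v_k$ would itself have been a leaf. If $k=1$, the sequence is $(n)$ and the caterpillar is a star. Conversely, every such sequence comes from a caterpillar, and two sequences give isomorphic caterpillars exactly when they are equal or reverses of each other. For $n=5$ the sequences are $(5),(2,3),(3,2),(2,1,2)$, so $c_5=3$.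

To count sequences with $k\ge2$, subtract $1$ from the first and the last entry. This gives all compositions of $n-2$ with at least two parts, and there are $2^{n-3}-1$ of them. With the star we have $2^{n-3}$ sequences in all, so
$$2^{n-4}\le c_n\le 2^{n-3}\qquad(n\ge3).$$

Now let $\mathcal F$ be the class of graphs whose components are all caterpillars, and let $u_n$ be the number of $n$-vertex members up to isomorphism. A member is a multiset of caterpillars. From $c_1,\dots,c_5=1,1,1,2,3$ one finds $u_1,\dots,u_5=1,2,3,6,10$; for instance, for $n=4$, the partitions $4$, $3+1$, $2+2$, $2+1+1$, $1+1+1+1$ contribute $2+1+1+1+1=6$. In general, with $u_0=1$,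
$$\sum_{n\ge0}u_nx^n=\prod_{j\ge1}(1-x^j)^{-c_j}.$$
All coefficients are nonnegative, and for $0<x<\frac12$ the product converges, because $\sum_jc_jx^j\le\sum_j(2x)^j<\infty$. Hence $u_n\le x^{-n}\prod_j(1-x^j)^{-c_j}$, so $\limsup u_n^{1/n}\le 1/x$ for every $x<\frac12$, that is, $\limsup u_n^{1/n}\le2$. On the other hand $u_n\ge c_n\ge2^{n-4}$. Therefore $u_n^{1/n}\to2$.

The class $\mathcal F$ has one more property. Deleting an edge of a caterpillar leaves two caterpillars. Contracting an edge to a leaf is the same as deleting the leaf, and contracting a spine edge merges two spine vertices and pools their leaves, so again a caterpillar results. So $\mathcal F$ is closed under deleting vertices, deleting edges and contracting edges. We computed the limit of $u_n^{1/n}$ because we had an explicit description of all members. Does closure under these three operations by itself force $u_n^{1/n}$ to converge?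

## 2. Growth constants, and the statement for minor-closed classes

All graphs are finite and simple, and every class of graphs is closed under isomorphism. A *minor* of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges (loops and repeated edges that arise are dropped).

**Definition (minor-closed, proper, hereditary).** A class $\mathcal G$ is *minor-closed* if $G\in\mathcal G$ and $H$ a minor of $G$ imply $H\in\mathcal G$. It is *proper* if it is not the class of all graphs. It is *hereditary* if it is closed under induced subgraphs.

A minor-closed class is hereditary. The converse fails: the graphs in which every component is complete form a hereditary class, but deleting an edge of $K_3$ leaves it.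

**Definition (growth constants).** Let $\widetilde{\mathcal G}_n$ be the set of isomorphism classes of $n$-vertex graphs in $\mathcal G$, and $\mathcal G_n$ the set of graphs in $\mathcal G$ on vertex set $[n]=\{1,\dots,n\}$. Write
$$u_n=|\widetilde{\mathcal G}_n|,\qquad \ell_n=|\mathcal G_n|/n!.$$
The class has *unlabelled growth constant* $\widetilde\gamma$ if $u_n^{1/n}\to\widetilde\gamma$ with $0<\widetilde\gamma<\infty$. It has *(labelled) growth constant* $\gamma$ if $\ell_n^{1/n}\to\gamma$.

For the class of edgeless graphs, $u_n=1$ and $\ell_n=1/n!$, so $\widetilde\gamma=1$ and $\gamma=0$. For $\mathcal F$ we have seen $\widetilde\gamma=2$. Always $\ell_n\le u_n$, because each isomorphism class contains at most $n!$ graphs on $[n]$.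

To exclude trivial cases we consider only classes with arbitrarily large members. A hereditary class of this kind has members of every order (delete vertices), so $u_n\ge1$ and $\ell_n>0$ for all $n$.

**Theorem 1.** Every proper minor-closed class $\mathcal G$ containing arbitrarily large graphs has an unlabelled growth constant $\widetilde\gamma\in[1,\infty)$.

This statement is posed as Conjecture 3 in "Random Graphs From Minor-Closed Classes" (http://math.univ-lyon1.fr/~mitsche/Summerschool/NotesCN12-13.pdf). We prove it in full, together with its labelled analogue, a more general version, a one-sided rate of convergence, and an example limiting generalization.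

## 3. Disjoint unions, arbitrary blocks, and pieces of the wrong size

**Building up.** The standard tool for limits of $\frac1n\log u_n$ is Fekete's lemma: if $f(a+b)\ge f(a)+f(b)$ for all $a,b$, then $f(n)/n$ converges (possibly to $+\infty$). For $f(n)=\log u_n$ it would be natural to combine an $a$-vertex member and a $b$-vertex member into their disjoint union. This stops at once: a minor-closed class need not be closed under disjoint unions. Take the graphs with cyclomatic number $|E|-|V|+(\text{number of components})$ at most $1$. Deleting an edge lowers $|E|$ by one and raises the number of components by at most one. Deleting an isolated vertex changes nothing. Contracting an edge lowers $|V|$ by one, $|E|$ by at least one, and keeps the number of components. So the class is minor-closed. It contains a triangle but not two disjoint triangles.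

**Cutting into arbitrary blocks.** The class does have closure downwards, so let us look for an upper bound of the type $u_N\le u_n^{N/n}e^{o(N)}$. Take $N=kn$, divide $V(G)$ into $k$ blocks of size $n$, record the $k$ induced subgraphs, and then record the edges between blocks. The last part can ruin everything. If $G$ is the path $12\cdots N$ and the blocks are the residue classes modulo $k\ge2$, all $N-1$ edges run between blocks. Recording each as a pair of vertices costs a factor of about $N^{2N}=e^{2N\log N}$, far more than the factors $e^{O(N)}$ that we want to measure. So the cuts must be chosen so that little information is needed to glue the pieces back.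

**Cutting at separators.** Graphs in a proper minor-closed class have small balanced separators. In a forest, for example, one vertex suffices (checked in Section 4). Cutting at a separator and putting the separator into both parts, we lose almost nothing. But the parts have sizes dictated by the graph. For one-vertex separators, ignoring error terms, we would get for $f=\log u$ a bound
$$f(N)\le\max\{f(a)+f(b):\ a+b=N+1,\ a,b\text{ both near the range }[N/3,2N/3]\},$$
and such a bound does not imply convergence of $f(n)/n$. Indeed, let $f(n)=n$ for even $n$ and $f(n)=2n$ for odd $n$. If $N\ge5$ is odd, one of the pairs $\left(\frac{N+1}2,\frac{N+1}2\right)$, $\left(\frac{N+1}2-1,\frac{N+1}2+1\right)$ consists of odd numbers, and for it $f(a)+f(b)=2(N+1)\ge f(N)$. If $N$ is even, every pair has $f(a)+f(b)\ge N+1\ge f(N)$. Yet $f(n)/n$ alternates between $1$ and $2$. To show $\limsup\le\liminf$ we need to cut a large graph into pieces of size *exactly* $n$, where $n$ is an index at which $u_n$ is known to be small.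

**Cut finer, then pack.** The way out is to cut $G$ into pieces of size at most $r$ with $r$ much smaller than $n$, and then to pack the pieces into groups whose total size is almost $n$. A group is usually scattered all over the graph. That does no harm: the subgraph of $G$ induced on the union of a group is an induced subgraph of $G$, hence in $\mathcal G$. No closure under disjoint union is needed. Finally we pad each group by arbitrary further vertices of $G$ to reach size exactly $n$. The price is measured by the total overlap of the sets, and the task is to keep it small.

## 4. Graphs with small balanced separators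

Throughout, $\log$ is the natural logarithm and $x^+=\max(x,0)$.

**Definition ($\theta$-separators).** Let $\theta:[1,\infty)\to[0,\infty)$ be nonincreasing. A class $\mathcal G$ has *$\theta$-separators* if for every $n\ge1$, every $n$-vertex $G\in\mathcal G$ has a partition $V(G)=A\cup B\cup C$ with no $A$–$B$ edges, $|A|,|B|\le\frac23n$ and $|C|\le n\,\theta(n)$. (Parts of a partition may be empty.)

**Example: forests, $\theta(x)=1/x$.** We use two elementary facts, which will return in Section 10.

*Centroid.* Every tree on $t$ vertices has a vertex whose removal leaves components of size at most $t/2$. Choose $v$ so that the largest component of the tree minus $v$ is as small as possible. If that component $Q$ had more than $t/2$ vertices, move to the neighbor $v'$ of $v$ in $Q$. The component containing $v$ now has $t-|Q|<t/2$ vertices, and the others lie inside $Q\setminus\{v'\}$, so the maximum has decreased, a contradiction.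

*Grouping.* If the components of a graph have size at most $n/2$ and total at most $n$, they can be grouped into two sets of size at most $2n/3$. If some component has size at least $n/3$, take it as one set; the rest has at most $2n/3$ vertices. If all are smaller than $n/3$, add components to the first set until its size is at least $n/3$. It is then less than $2n/3$, and the rest has size at most $2n/3$. If $n/3$ is never reached, the second set is empty.

In an $n$-vertex forest, if some component has more than $n/2$ vertices, let $C$ consist of its centroid; the other components have fewer than $n/2$ vertices. Otherwise let $C=\emptyset$. Grouping gives $A$ and $B$, and $|C|\le1=n\theta(n)$.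

**Theorem 2.** Let $\mathcal G$ be a hereditary class with arbitrarily large members and $\theta$-separators, where
$$\int_1^\infty\frac{\theta(x)\log x}{x}\,dx<\infty.\tag{1}$$
Then $u_n^{1/n}\to\widetilde\gamma$ for some $\widetilde\gamma\in[1,\infty)$, and $(|\mathcal G_n|/n!)^{1/n}\to\gamma$ for some $\gamma\in[0,\infty)$.

Condition (1) holds, for example, if separators have order $O(n/(\log n)^{2+\varepsilon})$: with $t=\log x$ the tail of the integral is at most a constant times $\int dt/t^{1+\varepsilon}$.

**Theorem 3 (one-sided rate).** If moreover $\theta(x)=c\,x^{\alpha-1}$ with $c>0$ and $0<\alpha<1$, there is a constant $C$ such that for all $n\ge2$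
$$u_n\ge\widetilde\gamma^{\,n}e^{-Cn^\alpha\log n},\qquad|\mathcal G_n|/n!\ge\gamma^ne^{-Cn^\alpha\log n}.$$
In particular this holds with $\alpha=\frac12$ for every proper minor-closed class with arbitrarily large members.

**Theorem 4 (limits of generalization).** There is a class $\mathcal H$, closed under arbitrary subgraphs, of graphs of maximum degree $\le3$, with separators of order $O(n/\log n)$ and $|\widetilde{\mathcal H}_n|\le e^{O(n)}$, which has neither an unlabelled nor a labelled growth constant.

So "minor-closed" cannot be replaced by "closed under subgraphs, with exponentially many unlabelled members". The range of separator sizes between $O(n/\log n)$ and condition (1) is not settled here.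

**Theorem 2 implies Theorem 1.** Some graph, say on $h$ vertices, is not in $\mathcal G$. It is a subgraph of $K_h$, so $K_h\notin\mathcal G$, and hence no member of $\mathcal G$ has a $K_h$ minor. By the Alon–Seymour–Thomas theorem (*A separator theorem for nonplanar graphs*, J. Amer. Math. Soc. 3 (1990) 801–808), every $n$-vertex graph with no $K_h$ minor has a partition $(A,B,C)$ as in the definition with $|C|\le h^{3/2}n^{1/2}$. So $\mathcal G$ has $\theta$-separators with $\theta(x)=h^{3/2}x^{-1/2}$, and (1) holds because $\int_1^\infty x^{-3/2}\log x\,dx<\infty$. Minor-closed classes are hereditary, so Theorem 2 applies. The same $\theta$ gives the last sentence of Theorem 3. $\square$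

## 5. A cover by small pieces with little overlap

In Sections 5 to 8, $\mathcal G$ is as in Theorem 2. We cut recursively at separators until all pieces have size at most $r$. The overlap will be controlled by
$$\Theta(r)=\sum_{j\ge0}\theta\big((4/3)^jr\big)\qquad(r\ge1).$$
Put $\lambda=\log(4/3)$. For $j\ge1$, monotonicity gives
$$\theta\big((4/3)^jr\big)\le\frac1\lambda\int_{(4/3)^{j-1}r}^{(4/3)^jr}\frac{\theta(x)}x\,dx,$$
since $\int dx/x=\lambda$ over this interval. Summing,
$$\Theta(r)\le\theta(r)+\frac1\lambda\int_r^\infty\frac{\theta(x)}x\,dx<\infty.\tag{2}$$
The integral is finite: on $[1,e]$ the integrand is at most $\theta(1)$, and on $[e,\infty)$ it is at most the integrand of (1). Since $\theta$ is nonincreasing and $\int^\infty\theta(x)/x\,dx<\infty$, we have $\theta\to0$. By (2), $\Theta(r)\to0$ as $r\to\infty$; clearly $\Theta$ is nonincreasing. For forests, $\theta(x)=1/x$ gives $\Theta(r)=\frac1r\sum_j(3/4)^j=4/r$.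

We say that sets *cover* $G$ if every vertex and every edge of $G$ lies inside one of them.

**Lemma 1.** Let $r\ge1$ with $\Theta(r)\le\frac1{12}$, and let $G\in\mathcal G$ have $N\ge1$ vertices. Then $G$ is covered by sets $V_1,\dots,V_q$ with $|V_i|\le r$ and $T:=\sum|V_i|\le(1+2\Theta(r))N$.

**Step 1: the tree of cuts.** This step produces the cover. Build a binary tree whose nodes are subsets of $V(G)$, with root $V(G)$. If a node $U$ has $|U|>r$, then $G[U]\in\mathcal G$ because $\mathcal G$ is hereditary. Take a partition $(A,B,C_U)$ of $U$ with no $A$–$B$ edges, $|A|,|B|\le\frac23|U|$ and $|C_U|\le\theta(|U|)|U|$, and give $U$ the children $A\cup C_U$ and $B\cup C_U$. Since $\theta(|U|)\le\theta(r)\le\Theta(r)\le\frac1{12}$, each child has size at most $(\frac23+\frac1{12})|U|=\frac34|U|$, so the process stops. Let $V_1,\dots,V_q$ be the leaves of the tree. They have size at most $r$. Every vertex and every edge of $G[U]$ lies in a child of $U$, since there are no $A$–$B$ edges. Hence the leaves cover $G$.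

**Step 2: the overlap.** This step bounds $T$. Replacing $U$ by its two children raises the total size by exactly $|C_U|$, so $T=N+\sum_U|C_U|$, summed over internal nodes. Say that an internal node $U$ has class $j\ge0$ if $(4/3)^jr<|U|\le(4/3)^{j+1}r$. A proper descendant of such a $U$ has size at most $\frac34|U|\le(4/3)^jr$, so it is not of class $j$. Thus no two nodes of the same class lie on one root–leaf path, and nodes of class $j$ have disjoint collections of leaf descendants. Each node is the union of its leaf descendants, hence
$$\sum_{U\text{ of class }j}|U|\le T,\qquad\sum_{U\text{ of class }j}|C_U|\le\theta\big((4/3)^jr\big)\,T.$$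
Summing over $j$ gives $T\le N+\Theta(r)T$. The inequality $\frac1{1-x}\le1+2x$ holds on $[0,\frac12]$, since $(1+2x)(1-x)=1+x(1-2x)\ge1$ there. Therefore $T\le N/(1-\Theta(r))\le(1+2\Theta(r))N$. $\square$

Comparing the nodes of one class with $T$, and not with the levels of the tree, avoids a factor $\log N$: the bound on overlap depends on $r$ but not on $N$.

## 6. Packing the pieces into sets of one prescribed size

**Lemma 2.** Let $1\le r\le n/2$, $n\le N$, $\Theta(r)\le\frac1{12}$. Every $N$-vertex $G\in\mathcal G$ is covered by sets $W_1,\dots,W_k$ of size exactly $n$, with $N\le kn\le(1+\delta)N$ and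
$$\delta=\frac nN+4\Theta(r)+\frac{2r}n.$$

The three terms are the costs of the last, possibly nearly empty, group, of the overlaps of the pieces, and of the unfilled room in the other groups.

*Proof.* We pack the pieces, then pad. Take the sets $V_i$ of Lemma 1 in order and put them into groups of total size at most $n$, closing a group when the next set does not fit. When a group of total $g$ is closed because $V_i$ does not fit, $g+|V_i|>n$, so $g>n-r$. Thus every group except possibly the last has total greater than $n-r$, whence $(k-1)(n-r)\le T$, that is, $k\le1+T/(n-r)$. The union of a group has at most $n$ vertices; as $N\ge n$, we can enlarge it arbitrarily to a set $W$ of exactly $n$ vertices. The sets $W$ still cover $G$, so $kn\ge N$. Since $r/n\le\frac12$, we may use $1/(1-x)\le1+2x$ with $x=r/n$: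
$$kn\le n+\frac T{1-r/n}\le n+N(1+2\Theta(r))\Big(1+\frac{2r}n\Big)\le n+N\Big(1+4\Theta(r)+\frac{2r}n\Big).$$
The last step uses $2\Theta(r)\cdot\frac{2r}n\le2\Theta(r)$. $\square$

## 7. Counting the ways to glue

We now convert a cover into an inequality between $u_N$ and $u_n$, and between $\ell_N$ and $\ell_n$. It says that gluing costs only a factor $e^{O(e\log N)}$, where $e$ is the total overlap.

**Lemma 3.** Let $n\le N$ and $0\le\delta\le1$, and suppose that every $N$-vertex $G\in\mathcal G$ is covered by $k$ sets of size $n$ with $kn\le(1+\delta)N$, where $k$ may depend on $G$. Let $K=\lfloor(1+\delta)N/n\rfloor$ and $e=Kn-N$. Then $e\in[0,\delta N]$ and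
$$u_N\le u_n^K(Kn)^{2e},\qquad\ell_N\le\ell_n^K(n+1)^K(nN)^e.$$

**Step 1: one number of sets for all graphs.** This step makes $K$ and $e$ independent of $G$. For each $G$ we have $k\le K$, so by repeating sets we may use exactly $K$ sets $W_1,\dots,W_K$. Since they cover all vertices, $Kn\ge kn\ge N$, so $e\ge0$. By definition of $K$, $Kn\le(1+\delta)N$, so $e\le\delta N$.

**Step 2: unlabelled gluing.** This step encodes $G$, up to isomorphism, by $K$ graphs on $[n]$ and an equivalence relation. Fix, for each isomorphism class of $n$-vertex members of $\mathcal G$, a representative on $[n]$. For an $N$-vertex $G\in\mathcal G$ with cover $W_1,\dots,W_K$, let $H_i$ be the representative of the class of $G[W_i]\in\mathcal G$, and let $\psi_i:H_i\to G[W_i]$ be an isomorphism. On $[K]\times[n]$ put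
$$(i,v)\sim(j,w)\iff\psi_i(v)=\psi_j(w).$$
This is an equivalence relation, and $(i,v)\mapsto\psi_i(v)$ induces a bijection from its classes to $V(G)$, because the $W_i$ cover all vertices. So there are exactly $N$ classes. Two distinct vertices of $G$ are adjacent if and only if their classes contain elements $(i,v)$ and $(i,w)$, with the same $i$, such that $vw\in E(H_i)$: an edge of $G$ lies inside some $W_i$, and conversely each $\psi_i$ sends edges to edges. Hence $(H_1,\dots,H_K,\sim)$ determines $G$ up to isomorphism.

There are at most $u_n^K$ choices of $(H_1,\dots,H_K)$. Fix a linear order on $[K]\times[n]$. An equivalence relation with $N$ classes is determined by the set of the $Kn-N=e$ elements that are not first in their class, and, for each of these, the first element of its class. That gives at most $(Kn)^e(Kn)^e$ relations.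

**Step 3: labelled gluing.** This step counts graphs on $[N]$. Such a $G$ is determined by $(W_1,\dots,W_K)$ and the graphs $G[W_i]$. Given the sets, there are at most $|\mathcal G_n|^K$ choices for the graphs (transport each to $[n]$ by the increasing bijection). To count the tuples of sets, let $W_i'=W_i\setminus\bigcup_{j<i}W_j$ and $n_i=|W_i'|$. The $W_i'$ partition $[N]$, so $\sum n_i=N$ and $\sum(n-n_i)=e$. There are at most $(n+1)^K$ choices of $(n_i)$, then $N!/\prod n_i!$ choices of $(W_i')$, then at most $\prod N^{n-n_i}=N^e$ choices of the sets $W_i\setminus W_i'$. Since $n!=n_i!\,(n_i+1)\cdots n\le n_i!\,n^{n-n_i}$, we have $\prod1/n_i!\le n^e/(n!)^K$. Altogether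
$$|\mathcal G_N|\le|\mathcal G_n|^K(n+1)^K\,N!\,\frac{n^eN^e}{(n!)^K},$$
and dividing by $N!$ gives the claim. $\square$

**Example.** Let $G$ be the path $123456$, $n=3$, $W_1=\{1,2,3\}$, $W_2=\{3,4,5\}$, $W_3=\{4,5,6\}$. Here $K=3$ and $e=9-6=3$. Each $H_i$ is the path $123$, with $\psi_1(v)=v$, $\psi_2(v)=v+2$, $\psi_3(v)=v+3$. In lexicographic order, the elements that are not first in their class are $(2,1),(3,1),(3,2)$, with first elements $(1,3),(2,2),(2,3)$ respectively. Three copies of the path $123$ with these three identifications give back the path on six vertices.

## 8. The recursion along $n,n^2,n^4,\dots$ and convergence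

Let $a_n=\frac1n\log u_n$ or $a_n=\frac1n\log\ell_n$. From here on both cases run in parallel. Each $a_n$ is a real number.

**Step 1: the basic inequality.** This step turns Lemma 3 into an estimate of $a_N$ by $a_n$. Under the hypotheses of Lemma 3, $n\le N\le Kn\le(1+\delta)N\le2N$. In the unlabelled case $Na_N\le Kn\,a_n+2e\log(Kn)$ with $Kn\le2N$. In the labelled case $Na_N\le Kn\,a_n+K\log(n+1)+e\log(nN)$ with $nN\le(2N)^2$. So in both cases
$$Na_N\le Kn\,a_n+K\log(n+1)+2e\log(2N).$$
Divide by $N$. Since $1\le Kn/N\le1+\delta$, we have $\frac{Kn}Na_n\le a_n+\delta a_n^+$ (consider $a_n\ge0$ and $a_n<0$ separately). Also $K/N\le2/n$ and $e/N\le\delta$. Hence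
$$a_N\le a_n+\delta a_n^++\frac2n\log(n+1)+2\delta\log(2N).\tag{3}$$

It would be tempting to fix $n$ and let $N\to\infty$ in (3). This fails because of the last term: for fixed $n$ and $r$ the $\delta$ of Lemma 2 stays at least $2r/n$, while $\log(2N)$ tends to infinity. The remedy is to let $N$ be at most a fixed power of $n$ and to climb in stages $n\to n^2\to n^4\to\cdots$. The errors along the way must then be summable, and (1) is what makes them so.

**Step 2: one stage.** This step fixes $r$ and bounds the error for $n^2\le N\le n^4$. Put
$$d(n)=4\Theta(n^{1/4})+3n^{-1/2},$$
which tends to $0$. For $n\ge7$ let $r=\lfloor\sqrt n\rfloor$. Then $n^{1/4}\le r\le n/2$. For the upper bound, $\sqrt n\le n/2$ when $n\ge4$. For the lower bound, with $s=\sqrt n\ge\sqrt7>2.62$ we have $s-1\ge\sqrt s$ (true for $s\ge(3+\sqrt5)/2\approx2.618$), so $r>s-1\ge\sqrt s=n^{1/4}$. If $n^2\le N\le n^4$ and $\Theta(n^{1/4})\le\frac1{12}$, Lemma 2 applies, since $\Theta(r)\le\Theta(n^{1/4})$, with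
$$\delta\le\frac1n+4\Theta(n^{1/4})+\frac2{\sqrt n}\le d(n).$$
Choose $m\ge7$ such that $\Theta(n^{1/4})\le\frac1{12}$ and $d(n)\le1$ for all $n\ge m$. For $n\ge m$ and $n^2\le N\le n^4$ we may use (3) with $d(n)$ in place of $\delta$. Here $\log(2N)\le\log(2n^4)\le5\log n$, and $\frac2n\log(n+1)\le\frac4n\log n\le4d(n)\log n$, because $n+1\le n^2$ and $d(n)\ge\frac1n$. Since $4+2\cdot5=14$,
$$a_N\le a_n+d(n)\big(a_n^++14\log n\big)\qquad(n\ge m,\ n^2\le N\le n^4).\tag{4}$$

**Step 3: summability.** This step shows that the errors along a chain of squarings are small in total. For $n\ge m$ put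
$$n_i=n^{2^i},\qquad D(n)=\sum_{i\ge0}d(n_i)\log n_i.$$
We claim that $D(n)<\infty$ and that $D(n)\to0$ as $n\to\infty$. Let $y_i=\log n_i=2^iy_0$ and $z_i=y_i/4=2^iz_0$. Then
$$D(n)=16\sum_iz_i\,\Theta(e^{z_i})+3\sum_iy_ie^{-y_i/2}.$$

For the second sum, $e^{t/2}\ge\frac12(t/2)^2=t^2/8$ gives $\sum_iy_ie^{-y_i/2}\le\sum_i8/y_i=16/y_0\to0$.

For the first, put $\varphi(t)=\theta(e^t)$, a nonincreasing function. Substituting $x=e^t$, condition (1) says $\int_0^\infty t\varphi(t)\,dt<\infty$, and (2) says $\Theta(e^z)\le\varphi(z)+\frac1\lambda\int_z^\infty\varphi(t)\,dt$. We sum the two parts separately. Since $\sum_{i:z_i\le t}z_i$ is a geometric sum with ratio $2$ and largest term at most $t$,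
$$\sum_iz_i\int_{z_i}^\infty\varphi(t)\,dt=\int_{z_0}^\infty\varphi(t)\sum_{i:z_i\le t}z_i\,dt\le\int_{z_0}^\infty2t\varphi(t)\,dt\to0\qquad(z_0\to\infty).$$
Moreover, by monotonicity, $\int_{z/2}^zt\varphi(t)\,dt\ge\varphi(z)\cdot\frac12\big(z^2-\frac{z^2}4\big)=\frac38z^2\varphi(z)$. The intervals $(z_i/2,z_i)$ are disjoint because $z_{i+1}=2z_i$, and $z_i\ge z_0$, so
$$\sum_iz_i\varphi(z_i)=\sum_i\frac1{z_i}z_i^2\varphi(z_i)\le\frac8{3z_0}\int_{z_0/2}^\infty t\varphi(t)\,dt\to0.$$
This proves the claim. Since $\log n_i\ge\log7\ge1$, also $\sum_id(n_i)\le D(n)$.

**Step 4: the chain.** This step connects an arbitrary large $N$ to $n$. Let $n\ge m$ and $N\ge n^2$. Since $N\ge n_1$, there is $I\ge0$ with $n_{I+1}=n_I^2\le N<n_I^4=n_{I+2}$. Inequality (4) applies to each of the pairs (smaller, larger)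
$$(n_0,n_1),\ (n_1,n_2),\ \dots,\ (n_{I-1},n_I),\ (n_I,N).$$

**Step 5: boundedness.** This step removes the dependence of the error on $a_n^+$. At each step of the chain, (4) implies $a_{\text{larger}}^+\le(1+d)a_{\text{smaller}}^++14\,d\log(\text{smaller})$ with $d=d(\text{smaller})$, because the right side is nonnegative and at least $a_{\text{larger}}$. By induction, if $b_{i+1}\le(1+d_i)b_i+f_i$ with all quantities nonnegative, then $b_{i+1}\le\prod_{j\le i}(1+d_j)\,\big(b_0+\sum_{j\le i}f_j\big)$. As $\prod(1+d(n_j))\le e^{\sum d(n_j)}\le e^{D(n)}$,
$$a_N^+\le e^{D(n)}\big(a_n^++14D(n)\big)\qquad(n\ge m,\ N\ge n^2).$$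
Taking $n=m$ shows that $B:=\sup_{N\ge m^2}a_N^+<\infty$.

**Step 6: convergence.** This step compares $\limsup$ and $\liminf$. Let $n\ge m^2$ and $N\ge n^2$. All members of the chain are at least $m^2$, so each has $a^+\le B$. Adding (4) along the chain, and using $\sum_id(n_i)\le D(n)$,
$$a_N\le a_n+\sum_id(n_i)\big(B+14\log n_i\big)\le a_n+(B+14)D(n)\qquad(n\ge m^2,\ N\ge n^2).\tag{5}$$
Hence $\limsup_Na_N\le a_n+(B+14)D(n)$ for every $n\ge m^2$. Let $n\to\infty$ along a sequence on which $a_n$ tends to $\liminf a_n$. As $D(n)\to0$, we get $\limsup a_N\le\liminf a_n$. So $a_n$ converges in $[-\infty,B]$.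

In the unlabelled case $a_n\ge0$, since $u_n\ge1$. So the limit is finite and nonnegative, and $u_n^{1/n}\to\widetilde\gamma\in[1,\infty)$. In the labelled case $\ell_n^{1/n}\to\gamma\in[0,\infty)$, with $\gamma=0$ if the limit is $-\infty$. This proves Theorem 2, and with Section 4, Theorem 1. $\blacksquare$

## 9. Polynomial separators and a one-sided rate

Now $\theta(x)=cx^{\alpha-1}$ with $c>0$ and $0<\alpha<1$. Then (1) holds and $\Theta(r)=c\,r^{\alpha-1}/(1-(3/4)^{1-\alpha})=O(r^{\alpha-1})$. Inequality (5) already compares $\log\widetilde\gamma$ with $a_n$, but $d(n)$ contains $\Theta(n^{1/4})$ and $n^{-1/2}$, because we cut down to pieces of size about $\sqrt n$ and left gaps of that size. To get the error $n^{\alpha-1}$, we cut only to size $n$ and fill each group by splitting the piece that does not fit. This needs a separator that splits a graph in a prescribed proportion. Put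
$$c_1=\frac c{1-(2/3)^\alpha}.$$

**Lemma 4 (exact splitting).** If $G\in\mathcal G$ has $\ell$ vertices and $0\le\mu\le\ell$ ($\mu$ real), then $V(G)$ has a partition $(A,B,C)$ with no $A$–$B$ edges, $|A|\le\mu$, $|B|\le\ell-\mu$, $|C|\le c_1\ell^\alpha$.

*Proof.* We assign vertices to $A$, $B$, $C$ gradually, and keep an undecided set $U$. Maintain a partition $A,B,C,U$ of $V(G)$ with no edges between any two of $A,B,U$ and with $|A|\le\mu$, $|B|\le\ell-\mu$. Start with $U=V(G)$ and the other sets empty. While $U\ne\emptyset$, let $(A',B',C')$ be a separating partition of $G[U]\in\mathcal G$. Since $|A|+|A'|+|B|+|B'|\le\ell$, at least one of $|A|+|A'|\le\mu$ and $|B|+|B'|\le\ell-\mu$ holds. In the first case replace $A$ by $A\cup A'$ and $U$ by $B'$; otherwise replace $B$ by $B\cup B'$ and $U$ by $A'$. In both cases replace $C$ by $C\cup C'$. The conditions persist: for example in the first case there are no edges between $A\cup A'$ and $B$, as $A'\subseteq U$, none between $A\cup A'$ and $B'$, as $B'\subseteq U$ and there are no $A'$–$B'$ edges, and none between $B$ and $B'\subseteq U$.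

After $i$ steps $|U|\le(2/3)^i\ell$, so the process stops with $U=\emptyset$. The separator used on a set $U$ has size at most $|U|\theta(|U|)=c|U|^\alpha$. Hence $|C|\le\sum_{i\ge0}c\big((2/3)^i\ell\big)^\alpha=c_1\ell^\alpha$. $\square$

**Lemma 5.** Let $s=c_1n^\alpha\le n/4$, $\Theta(n)\le\frac1{12}$, $n\le N$. Then the conclusion of Lemma 2 holds with
$$\delta=\frac nN+4\Theta(n)+\frac{4s}n.$$

**Step 1: filling the groups.** This step describes the packing. Take the cover of Lemma 1 with $r=n$ as a list of pieces, each of size at most $n$, with total $T\le(1+2\Theta(n))N$. Fill groups one after another. Let $g$ be the total of the current group, $L$ the next piece of the list, $\ell=|L|\le n$.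

* If $g+\ell\le n$, add $L$ to the group.
* If $g+\ell>n$, put $\mu=n-g<\ell$. If $\mu\le s$, close the group; its total is at least $n-s$, and $L$ stays in the list.
* If $g+\ell>n$ and $\mu=n-g>s$, apply Lemma 4 to $G[L]$ with $\mu-s$ in place of $\mu$. We get $|A|\le\mu-s$, $|B|\le\ell-\mu+s$ and $|C|\le c_1\ell^\alpha\le s$. Add $A\cup C$ to the group, close it, and replace $L$ in the list by $B\cup C$. Here $|A\cup C|\le\mu$, and $|A\cup C|=\ell-|B|\ge\mu-s$, so the closed group has total in $[n-s,n]$.

Every edge of $G[L]$ lies in $A\cup C$ or in $B\cup C$, so covering is preserved, and $|B\cup C|\le\ell\le n$.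

**Step 2: the number of groups.** This step shows that the process ends and bounds $k$. Each closing increases the total size of all pieces by at most $|C|\le s$. After $j$ closings the closed groups have total at least $j(n-s)$, so $j(n-s)\le T+js$, that is, $j\le T/(n-2s)$. The number of closings is therefore bounded, and every step without a closing shortens the list, so the process terminates with $k\le1+T/(n-2s)$ groups. Enlarge the union of each group to exactly $n$ vertices. Since $2s/n\le\frac12$,
$$kn\le n+N(1+2\Theta(n))\Big(1+\frac{4s}n\Big)\le n+N\Big(1+4\Theta(n)+\frac{4s}n\Big),$$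
where the last step uses $2\Theta(n)\cdot\frac{4s}n\le2\Theta(n)$. The sets cover $G$, so $kn\ge N$. $\square$

**Proof of Theorem 3.** For large $n$ the hypotheses $s\le n/4$ and $\Theta(n)\le\frac1{12}$ hold, and for $N\ge n^2$ the $\delta$ of Lemma 5 is at most $\frac1n+4\Theta(n)+4c_1n^{\alpha-1}\le d'(n):=C_2n^{\alpha-1}$ for a suitable $C_2\ge1$. Then $d'(n)\ge\frac1n$, and $d'(n)\le1$ for large $n$. These are the only properties of $d$ that were used in passing from (3) to (4). So for all large $n$ and $n^2\le N\le n^4$,
$$a_N\le a_n+d'(n)\big(a_n^++14\log n\big).$$
By Theorem 2, $a_n$ converges in $[-\infty,\infty)$, so $B':=\sup_na_n^+$ is finite. Adding along the chain exactly as for (5), for all large $n$ and all $N\ge n^2$,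
$$a_N\le a_n+(B'+14)\sum_{i\ge0}C_2\,n_i^{\alpha-1}\log n_i.$$
Since $n_i=n^{2^i}$, the sum is
$$C_2\,n^{\alpha-1}\log n\,\sum_{i\ge0}2^in^{-(1-\alpha)(2^i-1)}\le C_2\,n^{\alpha-1}\log n\,\sum_{i\ge0}2^i\,2^{-(1-\alpha)(2^i-1)},$$
and the last series converges. So $a_N\le a_n+C_3n^{\alpha-1}\log n$ for a constant $C_3$. Letting $N\to\infty$ gives $\log\widetilde\gamma\le a_n+C_3n^{\alpha-1}\log n$ in the unlabelled case, and $\log\gamma\le a_n+C_3n^{\alpha-1}\log n$ in the labelled case if $\gamma>0$; if $\gamma=0$ the claim is trivial. Multiply by $n$ and exponentiate. This gives the theorem for all large $n$. For the finitely many remaining $n\ge2$ we have $u_n,\ell_n>0$ and $n^\alpha\log n>0$, so enlarging the constant suffices. $\blacksquare$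

## 10. A subgraph-closed class with no growth constant

We construct $\mathcal H$ of Theorem 4. The plan is to take cubic multigraphs with long subdivided edges, at widely separated scales. At the order of the full graphs there are exponentially many of them. At an order below the length of a subdivided edge, but above all previous scales, one sees only tiny trees.

**The class.** For even $m\ge4$, let $\mathcal C_m$ be the set of loopless cubic multigraphs on $m$ vertices consisting of a Hamilton cycle plus a perfect matching (matching edges may be parallel to cycle edges). For $L\ge2$ let $\Gamma^{(L)}$ be $\Gamma$ with every edge subdivided $L$ times, that is, replaced by a path with $L$ inner vertices. This is a simple graph. For $m=4$, adding the matching $\{12,34\}$ to the cycle $1234$ gives a multigraph with two double edges; its $L$-subdivision is simple with $4+6L$ vertices. Choose even $m_1<m_2<\cdots$, all at least $4$, with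
$$L_k:=\lceil\log m_k\rceil\ge2,\qquad N_k:=m_k+\tfrac32m_kL_k,\qquad L_{k+1}>2N_k.$$
Since $\log m_{k+1}$ can be made as large as desired, this is possible. As $\Gamma\in\mathcal C_{m_k}$ has $\frac32m_k$ edges, $\Gamma^{(L_k)}$ has $N_k$ vertices. Let $\mathcal H$ consist of all graphs isomorphic to subgraphs of $\Gamma^{(L_k)}$ with $k\ge1$, $\Gamma\in\mathcal C_{m_k}$. It is closed under subgraphs, contains all edgeless graphs, and has maximum degree at most $3$. Let $u_n=|\widetilde{\mathcal H}_n|$ and $\ell_n=|\mathcal H_n|/n!$. The vertices of degree $3$ of $\Gamma^{(L)}$ are called branch vertices.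

**Step 1: many unlabelled graphs at order $N_k$.** This step shows $\log u_{N_k}\ge N_k/5$ for large $k$. Let $m=m_k$. The number of perfect matchings of $[m]$ is
$$\frac{m!}{2^{m/2}(m/2)!}\ge\frac{(m/2)^{m/2}}{2^{m/2}}=(m/4)^{m/2},$$
since $m!/(m/2)!$ is a product of $m/2$ factors larger than $m/2$. Adding each matching to the cycle $12\cdots m$ gives members of $\mathcal C_m$. A given isomorphism type $\Gamma$ arises from at most $m3^m$ matchings: an isomorphism from (cycle + matching) to $\Gamma$ carries the cycle to a Hamilton cycle of $\Gamma$ traversed from a start vertex, and this traversal determines the correspondence of vertices and, through the remaining edges of $\Gamma$, the matching. There are at most $m$ start vertices and at most $3$ choices for each of the $m$ successive edges. Finally $\Gamma$ can be recovered from $\Gamma^{(L_k)}$ by suppressing the vertices of degree $2$, so nonisomorphic $\Gamma$ give nonisomorphic $\Gamma^{(L_k)}$. Therefore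
$$u_{N_k}\ge u^*:=\frac{(m/4)^{m/2}}{m3^m},\qquad\log u^*\ge\tfrac12m\log m-O(m).$$
Since $N_k\le m+\frac32m(\log m+1)\le2m\log m$ for large $k$, we have $\frac12m\log m\ge\frac14N_k$, while $O(m)=o(N_k)$. So $\log u^*\ge N_k/5$ for large $k$, and hence $\log u_{N_k}\ge N_k/5$.

**Step 2: many labelled graphs at order $N_k$.** This step does the same for $\ell_{N_k}$ by bounding automorphism groups. Each $\Gamma^{(L_k)}$ is connected. An automorphism maps branch vertices to branch vertices. It is determined by the image of one branch vertex and, at each branch vertex $v$, by the bijection from the three neighbors of $v$ to the three neighbors of its image: following the subdivided edges out of $v$ one vertex at a time, one learns the images of all their vertices, including the branch vertices at their other ends, and by connectivity one reaches everything. So there are at most $m6^m=e^{o(N_k)}$ automorphisms, because $N_k\ge\frac32m\log m$. An isomorphism type with automorphism group of order $a$ contributes $N_k!/a$ labelled graphs. Hence $\ell_{N_k}\ge u^*e^{-o(N_k)}$, and $\liminf_k\ell_{N_k}^{1/N_k}\ge e^{1/5}$.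

**Step 3: few graphs at order $n=L_{k+1}$.** This step shows that $u_{L_k}^{1/L_k}\to1$. Let $F\in\mathcal H$ have $n=L_{k+1}$ vertices. Since $n>N_k$, and $N_j\le N_k$ for $j\le k$, $F$ is a subgraph of some $\Gamma^{(L_j)}$ with $j\ge k+1$, so $L_j\ge n$. As $\Gamma$ is loopless, a cycle in $\Gamma^{(L_j)}$ contains at least two whole subdivided edges and so has more than $n$ vertices. A path joining two distinct branch vertices contains at least one whole subdivided edge and so has at least $L_j+2>n$ vertices. So each component of $F$ is a tree with at most one vertex of degree $3$ and all others of degree at most $2$. Such a tree on $j$ vertices is either a path, or has three legs with lengths adding to $j-1$. The latter is determined by two of its leg lengths, so there are at most $1+j^2\le2j^2$ such trees up to isomorphism. As in Section 1, $F$ is a multiset of such trees, so for every $x\in(0,1)$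
$$u_n\le x^{-n}\prod_{j\ge1}(1-x^j)^{-2j^2},$$
where the product converges because $\sum_j2j^2x^j<\infty$. So along $n=L_{k+1}$ we get $\limsup u_n^{1/n}\le1/x$ for every $x<1$. As $u_n\ge1$, $u_{L_k}^{1/L_k}\to1$. Since $\ell_n\le u_n$, also $\limsup_k\ell_{L_k}^{1/L_k}\le1$. As $L_k\to\infty$ and $N_k\to\infty$, comparison with Steps 1 and 2, where the lower limits are at least $e^{1/5}>1$, shows that $\mathcal H$ has neither an unlabelled nor a labelled growth constant.

**Step 4: few independent cycles.** This step prepares the bounds on size and separators. Let $F\in\mathcal H$ have $n\ge2$ vertices, $F\subseteq\Gamma^{(L)}$ with $L=L_k$, $\Gamma\in\mathcal C_{m_k}$, and let $t$ be its cyclomatic number. We claim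
$$t\le\frac nL\le\frac{3n}{\log n}.$$
Deleting a vertex of degree $0$ lowers $|V|$ and the number of components by one. Deleting a vertex of degree $1$ lowers $|V|$ and $|E|$ by one. Both preserve $t$. Repeating this leaves a graph $F_0$ of minimum degree at least $2$, or nothing. If $F_0$ contains an inner vertex of a subdivided edge, this vertex has degree $2$ in $F_0$, so both its edges and both its neighbors belong to $F_0$; continuing, the whole subdivided edge belongs to $F_0$. If $F_0$ contains no inner vertex of a subdivided edge, it contains no edge of it. So $F_0=\Gamma_0^{(L)}$ for some subgraph $\Gamma_0$ of $\Gamma$. Subdividing does not change the cyclomatic number, and that of $\Gamma_0$ is at most $|E(\Gamma_0)|$, because a graph has at most as many components as vertices. Thus $n\ge L|E(\Gamma_0)|\ge Lt$. Moreover $n\le N_k=m_k(1+\frac32L)$ and $\log m_k\le L$, so $\log n\le L+\log(1+\frac32L)\le3L$, since $1+\frac32L\le e^{2L}$. This proves the claim.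

**Step 5: size.** This step proves $u_n\le e^{O(n)}$. There are at most $4^n$ unlabelled $n$-vertex forests: root each component and join the roots to a new vertex, which becomes the root. Deleting the new vertex recovers the forest, so distinct forests give distinct rooted trees on $n+1$ vertices. Each rooted tree can be drawn in the plane, and plane rooted trees with $n$ edges are coded by words of length $2n$ in two letters (the up and down steps of a walk around the tree). For $n\ge2$, $F$ consists of a spanning forest plus $t$ edges, where $t\le n/L\le n$ is one of at most $n+1$ values, and each edge has at most $n^2$ choices. Since $n^{2t}\le e^{2\log n\cdot3n/\log n}=e^{6n}$,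
$$u_n\le(n+1)\,4^n\,e^{6n}.$$

**Step 6: separators.** This step finds separators of order $O(n/\log n)$. Again let $n\ge2$. Delete one end of each of the $t$ extra edges; this removes at most $t$ vertices and leaves a forest. If the forest has a component with more than $n/2$ vertices, delete also the centroid of that component. All remaining components have size at most $n/2$, and by the grouping fact of Section 4 they can be arranged into two sets of size at most $2n/3$. The deleted vertices form a separator of size at most $3n/\log n+1=O(n/\log n)$. For $n=1$ take $C$ to be the single vertex. This completes the proof of Theorem 4. $\blacksquare$
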